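# Covering a planar convex body by seven copies of ratio $-\frac{10}{17}$

## 1. A triangle covered by seven reflected triangles

Throughout we use the plane $\Pi=\{(x,y,z)\in\mathbb R^3:\ x+y+z=0\}$. It is a Euclidean plane with three coordinates that share the work equally. Consider the triangle
$$T=\{x,y,z\ge -17\},\qquad\text{vertices }(34,-17,-17),\ (-17,34,-17),\ (-17,-17,34).$$
Let us shrink and reflect it. For $L>0$, the set $-\frac L{17}T$ is $\{x,y,z\le L\}$. Its translates are the sets $\{x\le a_1,\ y\le a_2,\ z\le a_3\}$ with $a_1+a_2+a_3=3L$, because a translation vector in $\Pi$ has coordinate sum $0$. If $a_1+a_2+a_3$ is smaller than $3L$, the set still lies in such a translate.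

Take $L=10$ and these seven sets, each with upper bounds adding up to $30$:

- the center copy $\{x,y,z\le 10\}$;
- the corner copy $\{x\le 34,\ y\le -2,\ z\le -2\}$ and the two obtained by permuting coordinates;
- the side copy $\{x\le 19,\ y\le 19,\ z\le -8\}$ and the two obtained by permuting coordinates.

They cover $T$. Let $p=(x,y,z)\in T$ be outside the center copy, say $x>10$. If $y,z\le -2$, then $p$ is in the corner copy, since $x\le 34$ on $T$. If $y>-2$, then
$$z=-x-y<-8,\qquad x=-y-z<2+17=19,\qquad y=-x-z<-10+17=7,$$
so $p$ is in the side copy $\{x,y\le 19,\ z\le -8\}$. If $z>-2$, exchange the roles of $y$ and $z$.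

Where do $10$ and $2$ come from? Keep the pattern but write $\{x\le 34,\ y,z\le -s\}$ for the corner copy and $\{x,y\le 17+s,\ z\le s-L\}$ for the side copy, which are the bounds that the computation above produces. They fit into translates of $-\frac L{17}T$ when
$$34-2s\le 3L,\qquad 34+2s+(s-L)\le 3L .$$
Three times the first plus two times the second (written as $34+3s\le 4L$) gives $170\le 17L$. So this pattern needs $L\ge 10$, and $L=10$ forces $s=2$.

We have covered one body by seven reflected copies of itself, shrunk by the factor $\frac{10}{17}$. Does this ratio suffice for every convex body?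

**Definition.** A *convex body* in the Euclidean plane $E^2$ is a compact convex set with nonempty interior. For a convex body $C$ and a real $\lambda\ne0$, a *homothetic copy of $C$ of ratio $\lambda$* is a set $x+\lambda C$ with $x\in E^2$. For $\lambda<0$ it is a *negative* copy.

The source of the problem (http://msp.org/pjm/2001/197-1/pjm-v197-n1-p04-s.pdf) comes with three facts.

(i) Every convex body $C\subset E^2$ can be covered by 7 copies of ratio $-\frac23$.

(ii) A triangle can be covered by 7 copies of ratio $-\frac{10}{17}$. (We have just seen this; all triangles are affinely equivalent.)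

(iii) A triangle cannot be covered by 7 copies of ratio $\lambda$ if $-\frac{10}{17}<\lambda<0$.

The conjecture was that $-\frac{10}{17}$ suffices for every $C$. It is true, and triangles are the only extremal bodies.

**Theorem 1.** Every convex body $C\subset E^2$ can be covered by 7 homothetic copies of $C$ of ratio $-\frac{10}{17}$.

**Theorem 2.** If $C$ is not a triangle, then there is $\lambda=\lambda(C)<\frac{10}{17}$ such that $C$ can be covered by 7 homothetic copies of ratio $-\lambda$. Together with (iii): a convex body has the property that for no $\lambda\in(0,\frac{10}{17})$ it can be covered by 7 copies of ratio $-\lambda$ if and only if it is a triangle.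

By (iii) the constant in Theorem 1 is best possible. Larger ratios work too: if $0<\mu<\lambda$ and $c\in C$, convexity gives $\mu C+(\lambda-\mu)c\subset\lambda C$, so $x-\mu C\subset \bigl(x+(\lambda-\mu)c\bigr)-\lambda C$.

Fact (iii) is used only for sharpness.

## 2. An inscribed hexagon and the support lines at its vertices

An *affine-regular hexagon* is an affine image of a regular hexagon. It is *inscribed* in $C$ if all its vertices lie on $\partial C$. For example, $(1,0),(1,1),(0,1),(-1,0),(-1,-1),(0,-1)$ is an affine-regular hexagon inscribed in the square $[-1,1]^2$: its center is $0$, and each vertex is the sum of its two neighbors, as in a regular hexagon.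

The one outside result in the proof is: *every planar convex body has an inscribed affine-regular hexagon* (A. S. Besicovitch, Measure of asymmetry of convex curves, J. London Math. Soc. 23 (1948), 237–240).

Our problem is affinely invariant: an affine map sends a copy of $C$ of ratio $\lambda$ to a copy of the image of $C$ of the same ratio. The set
$$H=\{|x|,|y|,|z|\le 17\}\subset\Pi,\qquad\text{vertices: the six permutations of }(17,-17,0),$$
is a regular hexagon, since its vertices have norm $17\sqrt2$ and consecutive ones differ by a vector of that norm. So from now on **we assume that $C\subset\Pi$ and that $H$ is inscribed in $C$**: $H\subset C$, and the vertices of $H$ lie on $\partial C$. For $C=T$ this is the case; the vertices of $H$ cut each side of $T$ into thirds.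

The permutations of coordinates together with negation generate a group that preserves $H$. "By symmetry" always refers to this group; negation replaces $C$ by $-C$.

Through every boundary point of a convex body passes a support line. Take $v=(17,0,-17)\in\partial C$, and a nonzero linear functional $f$ with $f\le f(v)$ on $C$. On $\Pi$ we may write $f=\alpha x-\beta z$. Since $(17,-17,0)$ and $(0,17,-17)$ are in $C$, we get $17\alpha\le17\alpha+17\beta$ and $17\beta\le 17\alpha+17\beta$, so $\alpha,\beta\ge0$. After scaling,
$$\alpha x-\beta z\le 17\ \text{ on } C,\qquad \alpha,\beta\ge0,\quad \alpha+\beta=1. \tag{1}$$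
By symmetry there is such an inequality at every vertex of $H$; at $(17,-17,0)$ it reads $\alpha x-\beta y\le17$, with other $\alpha,\beta$.

## 3. Caps and their heights

**Definition.** The six *caps* of $C$ are $X^\pm,Y^\pm,Z^\pm$, where $X^+=C\cap\{x\ge17\}$, $X^-=C\cap\{x\le-17\}$, and so on. The *height* of $X^+$ is $\max_Cx-17\ge0$, the height of $X^-$ is $-\min_C x-17\ge0$, and so on. Their cyclic order is
$$X^+,\ Z^-,\ Y^+,\ X^-,\ Z^+,\ Y^- .$$
Consecutive caps are *neighbors*; they have opposite signs and share a vertex of $H$. For instance $X^+,Z^-$ share $(17,0,-17)$, while $X^+,Y^-$ share $(17,-17,0)$.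

*Example.* For $T$, the positive caps have height $17$ and the negative caps have height $0$.

*Example.* Let $F=T\cap\{16(y+17)\ge x-17\}$. The cut removes the vertex $(34,-17,-17)$ and passes through $(33,-16,-17)$ and $(17,-17,0)$. So $F$ is the quadrilateral with vertices $(33,-16,-17)$, $(-17,34,-17)$, $(-17,-17,34)$, $(17,-17,0)$. It contains all vertices of $H$, and they lie on sides of $T$, hence on $\partial F$. The heights are $16$ for $X^+$, $17$ for $Y^+$ and $Z^+$, and $0$ for the negative caps.

**Lemma 1.** If $p=(x,y,z)\in C$ and $x>17$, then $y,z\ge-17$. (By symmetry, $x<-17$ implies $y,z\le17$, etc.) Hence all heights are at most $17$.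

*Proof.* If $x>17$ and $z<-17$, then $\alpha x+\beta(-z)>17(\alpha+\beta)=17$, against (1). The claim for $y$ follows in the same way at the vertex $(17,-17,0)$. Then $x=-y-z\le34$. ∎

**Lemma 2.** The heights of two neighboring caps have sum at most $17$.

*Proof.* Let $X^+$ and $Z^-$ have heights $A$ and $d$. Choose $P\in X^+$ with $x=17+A$ and $y\ge-17$: if $A>0$, Lemma 1 gives the second condition for any highest point; if $A=0$, take $P=(17,-17,0)$. At $P$ we have $-z=x+y\ge A$, so (1) gives $17\ge\alpha(17+A)+\beta A=17\alpha+A$, that is, $A\le17\beta$.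

Likewise choose $P'\in Z^-$ with $z=-17-d$ and $y\le17$ (if $d=0$, take $(0,17,-17)$). There $x=-y-z\ge d$, and (1) gives $17\ge\alpha d+\beta(17+d)=17\beta+d$, that is, $d\le17\alpha$. Add the two bounds. ∎

## 4. Seven hexagons, and the threshold 13

Every copy $c-\frac{10}{17}C$ contains the hexagon $c+G$ with $G=-\frac{10}{17}H=\{|x|,|y|,|z|\le10\}$. The natural first attempt uses nothing else: put one hexagon at the origin, one at $(20,-10,-10)$ for $X^+$, and the images of the latter under the symmetry group for the other caps.

This works if all heights are at most $13$. Let $p\in C\setminus G$; by symmetry let $x>10$. Then $y,z$ are not both positive.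

If $y,z\le0$, then $y\ge-17$: otherwise Lemma 1 gives $x\le17$ and $z=-x-y>0$. Similarly $z\ge-17$. Since $x\le17+13=30$, the point $p$ lies in
$$(20,-10,-10)+G=\{10\le x\le30,\ -20\le y,z\le0\}.$$
If $y>0$, then $z=-x-y<-10$ and $x,y\ge0$; this is the previous situation after negation, with $Z^-$ in place of $X^+$. If $z>0$, the same holds with $Y^-$.

The attempt stops at height $13$, where $17+13=30$ is the outer edge of the hexagon. It really breaks beyond: for $T$ the seven *full* copies with these centers have upper bounds $x\le10$ (center copy), $30$ ($X^+$), $0$ ($Y^+$ and $Z^+$), $-10$ ($X^-$), $20$ ($Y^-$ and $Z^-$). None contains the vertex $(34,-17,-17)$.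

So a cap of height $h>13$ needs its copy pushed outward by $D=h-13$. This opens a gap, the strip $10<x<10+D$ behind the copy. Two things are available to close it:

- By Lemma 2 both neighbors of such a cap have height at most $4$. Their copies have little to do outside $H$, and can be moved inward to help. In Section 1 the side copies do this.
- A copy is more than a hexagon. If $C$ has a long tip in direction $x$, then $-\frac{10}{17}C$ has a long tip in direction $-x$, and this tip points into the gap.

The difficulty is that the tip may be off-center, so that it fills the gap only partly, and all the bounds must still close up with no loss when $C=T$. The rest of the lecture carries this out, with a parameter $\varepsilon\ge0$ and ratio $-\frac{10-\varepsilon}{17}$. **For Theorem 1 one reads everything with $\varepsilon=0$**, and this is the right way to follow it the first time. Positive $\varepsilon$ gives Theorem 2.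

## 5. Large caps, types, and the reflected tip

**Definition.** A cap of height $h$ is *large* if $h\ge13$ and *full* if $h=17$. A cap is of *type II* if it has a large neighbor, and of *type I* otherwise.

By Lemma 2, large caps are never neighbors, and a neighbor of a large cap has height at most $4$. So large caps are of type I, type II caps have height at most $4$ and are not large, and the neighbors of a type I cap are not large.

*Example.* For $T$ and for $F$ the positive caps are large, hence of type I, and the negative caps are of type II. For $T$ all positive caps are full; for $F$ only $Y^+$ and $Z^+$ are. For $C=H$ all heights are $0$, and all caps are of type I.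

**Definition.** If $X^+$ is large with height $A$, fix a point of $C$ with $x=17+A$, its *tip*
$$P=(17+A,\ -17+R,\ -17+S)\in C .$$
By Lemma 1, $R,S\ge0$; the coordinate sum gives $A+R+S=17$. For the other large caps proceed by symmetry.

The tip of a full cap $X^+$ is $(34,-17,-17)$. For $F$ the tip of $X^+$ is $(33,-16,-17)$, with $A=16$, $R=1$, $S=0$.

**Definition.** Let $0\le\varepsilon\le\frac1{100}$ and $L=10-\varepsilon$. A cap of height $h$ gets two parameters:

- large: $D=h-13+3\varepsilon$ and $E=17-h\in[0,4]$, so $D=4+3\varepsilon-E$;
- not large: $D=0$ and $E=4$.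

$D$ is the outward push of the cap's copy, and $E$ measures how far the cap is from full. In both cases
$$0\le D,\qquad 4-E\le D\le4+3\varepsilon-E. \tag{2}$$
For a large $X^+$ we have $R+S=E$, so $R,S\le E$, and $A\ge13$. For $F$ and $\varepsilon=0$: $X^+$ has $D=3$, $E=1$; $Y^+$ and $Z^+$ have $D=4$, $E=0$; the negative caps have $D=0$, $E=4$.

Now put $K=-\frac L{17}C$ and $G=\{|x|,|y|,|z|\le L\}=-\frac L{17}H\subset K$. The next lemma records what the reflected tip adds to $G$.

**Lemma 3.** If $X^+$ is large, then, with $\xi=-L-x$,
$$W=\Bigl\{x\le-L,\ \ y\le L-\tfrac RA\xi,\ \ z\le L-\tfrac SA\xi\Bigr\}\subset K.$$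

*Proof.* $K$ contains the points $(-L,L,0)$ and $(-L,0,L)$ of $G$, and the point
$$-\tfrac L{17}P=\Bigl(-L-\tfrac{LA}{17},\ L-\tfrac{LR}{17},\ L-\tfrac{LS}{17}\Bigr).$$
We show that $W$ is in the triangle spanned by these three points. On $W$ we have $\xi\ge0$ and
$$L+\xi=-x=y+z\le2L-\tfrac{R+S}A\xi,\quad\text{so}\quad \tfrac{A+R+S}{A}\,\xi=\tfrac{17}A\xi\le L .$$
Hence $\xi=\theta\frac{LA}{17}$ with $\theta\in[0,1]$. For fixed $\xi$ put $z=L+\xi-y$; the conditions on $y$ and $z$ become
$$\bigl(1+\tfrac SA\bigr)\xi\le y\le L-\tfrac RA\xi,\quad\text{i.e.}\quad \theta L\bigl(1-\tfrac R{17}\bigr)\le y\le L-\theta\tfrac{LR}{17},$$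
because $\frac{A+S}{17}=1-\frac R{17}$. The slice of the triangle at parameter $\theta$ consists of the points with $y=(1-\theta)t+\theta L(1-\frac R{17})$, $t\in[0,L]$. This is the same interval. ∎

**What each copy contains.** For a copy $c+K$ write $a=c+(L,L,L)$, so the coordinates of $a$ add up to $3L$. The copy contains its *hexagon part*
$$c+G=\{a_x-2L\le x\le a_x,\ \ a_y-2L\le y\le a_y,\ \ a_z-2L\le z\le a_z\}. \tag{3}$$
If $X^+$ is large, translating Lemma 3 by $c$ shows that the copy also contains every point with
$$\xi:=a_x-2L-x\ge0,\qquad y\le a_y-\tfrac RA\xi,\qquad z\le a_z-\tfrac SA\xi. \tag{4}$$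
Indeed, relative to the center, $-L-(x-c_x)=a_x-2L-x$. Statement (4) contains no lower bounds on $y$ and $z$. For a large $Y^+$ or $Z^+$ permute the coordinates.

## 6. The seven copies

**Center copy.** It is $M=o+K$; put $m=o+(L,L,L)$. We take $o=0$, so $m=(L,L,L)$, except in the *special case*: $\varepsilon>0$ and some type II cap has two full neighbors. In the special case we may assume, by symmetry, that this cap is $Z^-$, so that $X^+$ and $Y^+$ are full, and we put
$$m=(L+9\varepsilon,\ L+9\varepsilon,\ L-18\varepsilon).$$
In the special case, Lemma 2 applied to the neighbors of $X^+$ and $Y^+$ shows that $X^-,Y^-,Z^-$ have height $0$. Each of them is a neighbor of $X^+$ or $Y^+$, so each is of type II; and $X^+,Y^+,Z^+$ have no large neighbors, so they are of type I. Thus in the special case the type I caps are the positive ones and the type II caps are the negative ones. In all cases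
$$L-18\varepsilon\le m_x,m_y,m_z\le L+9\varepsilon. \tag{5}$$

**Type I caps.** For $X^+$ with parameter $D$ (others by symmetry) the copy has

- if large: center $(2L+D,\,-L-\frac D2,\,-L-\frac D2)$, so $a=(3L+D,\,-\frac D2,\,-\frac D2)$;
- if not large: center $(2L-40\varepsilon,\,-L+20\varepsilon,\,-L+20\varepsilon)$, so $a=(3L-40\varepsilon,\,20\varepsilon,\,20\varepsilon)$.

The push $D$ is chosen so that for a large cap of height $h$ the upper bound is $3L+D=17+h$, the maximum of $x$ on $C$.

**Type II caps.** For $Z^-$ with neighbors $X^+,Y^+$ (others by symmetry), whose parameters are $D_X,E_X,D_Y,E_Y$, the copy has center $u-(L,L,L)$, so $a=u$, with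
$$u_x=17+\tfrac{D_X}2+\tfrac{E_Y}4,\qquad u_y=17+\tfrac{D_Y}2+\tfrac{E_X}4,\qquad u_z=3L-u_x-u_y .$$
Put $\ell_i=u_i-2L$ for the lower bounds of its hexagon part.

The terms $17+\frac D2$ are the largest values that $x$ and $y$ can take in the region assigned to $Z^-$ (Section 10). The terms $\frac E4$ are a margin, which pays for the slopes $\frac RA,\frac SA$ in (4). For $T$ and $\varepsilon=0$ there is no margin, and we get back the seven copies of Section 1: $D=4$, $E=0$ on the positive caps, hence $a=(34,-2,-2)$ and $u=(19,19,-8)$. For $H$ and $\varepsilon=0$ we get the seven hexagons of Section 4.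

We shall need bounds on $u_z$, $\ell_x$ and $\ell_y$. First, $u_z=-4-3\varepsilon-\frac{D_X+D_Y}2-\frac{E_X+E_Y}4$. The upper bound in (2) gives $\frac{D_X+D_Y}2\le4+3\varepsilon-\frac{E_X+E_Y}2$, and the lower bound gives $\frac{D_X+D_Y}2\ge4-\frac{E_X+E_Y}2$. So
$$u_z\ge-8-6\varepsilon+\tfrac{E_X+E_Y}4,\qquad u_z\le-8+\tfrac{E_X+E_Y}4\le-6,\quad\text{hence } \ell_z\le-25. \tag{6}$$
Next, $\ell_x=17+\frac{D_X}2+\frac{E_Y}4-20+2\varepsilon$ and $\frac{D_X}2\le2+\frac32\varepsilon-\frac{E_X}2$; the same holds with $x,y$ exchanged. So
$$\ell_x\le-1+\tfrac72\varepsilon-\tfrac{E_X}2+\tfrac{E_Y}4,\qquad \ell_y\le-1+\tfrac72\varepsilon-\tfrac{E_Y}2+\tfrac{E_X}4 . \tag{7}$$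

## 7. How much room is left: conditions on $\varepsilon$

The covering argument needs three conditions.

(C1) $0\le\varepsilon\le\frac1{100}$.

(C2) Every cap that is not large has height at most $13-43\varepsilon$.

(C3) For every type II cap, written for $Z^-$:
$$m_x\ge10+8\varepsilon-\tfrac{E_X+E_Y}8\quad\text{and}\quad m_y\ge10+8\varepsilon-\tfrac{E_X+E_Y}8 .$$
For $X^-$ and $Y^-$ permute the coordinates. For positive type II caps the negated version is required. These occur only if $o=0$, when $m=(L,L,L)$, and the condition then reads $L\ge10+8\varepsilon-\frac18(\text{sum of the two neighbors' }E)$.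

**Proposition.** Under (C1)–(C3) the seven copies cover $C$.

**Proof of Theorem 1 from the Proposition.** Take $\varepsilon=0$. Then (C1) is clear; (C2) says that non-large caps have height at most $13$, which is true; (C3) holds since $m=(10,10,10)$ and all $E\ge0$. The seven copies have ratio $-\frac{L}{17}=-\frac{10}{17}$. ∎

**Proof of Theorem 2 from the Proposition.** We show that if $C$ is not a triangle, all sufficiently small $\varepsilon>0$ satisfy (C1)–(C3). Then 7 copies of ratio $-\frac{10-\varepsilon}{17}$ cover $C$, and the rest is (iii).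

(C1) is clear. (C2) is clear as well: there are finitely many non-large caps, each of height strictly less than $13$. For (C3), observe that the numbers $E$ do not depend on $\varepsilon$. If a type II cap has neighbors $i,j$ that are not both full, then $E_i+E_j>0$. So for small $\varepsilon$ we may require
$$E_i+E_j\ge216\varepsilon\quad\text{for each type II cap whose neighbors } i,j \text{ are not both full.}$$

*If $o=0$:* no type II cap has two full neighbors. So for each type II cap $9\varepsilon\le\frac{216}8\varepsilon\le\frac{E_i+E_j}8$, that is, $L=10-\varepsilon\ge10+8\varepsilon-\frac{E_i+E_j}8$.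

*In the special case:* here the type II cap $Z^-$ has $E_X=E_Y=0$, so (C3) asks for $m_x,m_y\ge10+8\varepsilon$. With all three coordinates of $m$ that large, their sum would be at least $30+24\varepsilon$, but it must be $3L=30-3\varepsilon$. Hence only two coordinates are raised, and the third pays. We first check that $Z^+$ is not full. If it were, $C$ would contain $(34,-17,-17)$, $(-17,34,-17)$, $(-17,-17,34)$, hence $T\subset C$. The negative caps have height $0$, so $C\subset\{x,y,z\ge-17\}=T$. Then $C=T$ would be a triangle.

For $Z^-$: $m_x=m_y=L+9\varepsilon=10+8\varepsilon$, as required. For $X^-$, with neighbors $Y^+,Z^+$: $m_y=10+8\varepsilon$ suffices, and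
$$m_z=L-18\varepsilon=10-19\varepsilon\ge10+8\varepsilon-\tfrac{E_Y+E_Z}8,$$
because $Z^+$ is not full and so $E_Y+E_Z\ge216\varepsilon=8\cdot27\varepsilon$. For $Y^-$, with neighbors $X^+,Z^+$, the argument is the same. ∎

It remains to prove the Proposition. From now on (C1)–(C3) hold.

## 8. Six sectors around the center copy

**Step 1: divide the points outside $M$ among the six caps.** For neighboring caps $N$ (negative) and $P$ (positive), let $w$ be the coordinate belonging to neither; for instance $w=y$ for $X^+,Z^-$. Put
$$s=\tfrac{D_N-D_P}2,$$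
and assign the side $w\le s$ to $P$, the side $w\ge s$ to $N$. (Negation exchanges the roles of $N$ and $P$ and changes the signs of $w$ and $s$, so this is consistent with the symmetry.) Two neighbors are never both large, so at most one of $D_N,D_P$ is nonzero, and $|s|\le\frac{4+3\varepsilon}2=2+\frac32\varepsilon<3$.

**Definition.** The *sector* of a cap is the intersection of its two assigned half-planes.

The neighbors of a type I cap have $D=0$, and a type II cap itself has $D=0$. Hence:

- the sector of a type I cap $X^+$ with parameter $D$ is $\{y\le-\frac D2,\ z\le-\frac D2\}$;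
- the sector of a type II cap $Z^-$ is $\{x\ge-\frac{D_Y}2,\ y\ge-\frac{D_X}2\}$.

For $T$ with $\varepsilon=0$ the split values are $\pm2$; this is the case distinction $y,z\le-2$ of Section 1.

**Every $p\in C\setminus M$ lies in some sector.** By (3), some coordinate of $p$ exceeds the corresponding $m_i\ge L-18\varepsilon$ or is less than $m_i-2L\le-L+9\varepsilon$. So it has absolute value greater than $L-18\varepsilon>9$. The sectors are compatible with the whole symmetry group, so let $x>9$. If $y$ and $z$ are at most their split values for the pairs $X^+,Z^-$ and $X^+,Y^-$, then $p$ is in the sector of $X^+$. If $y$ is above its split value, $p$ satisfies one requirement of the sector of $Z^-$; the other is $x\ge s'$ for the pair $Y^+,Z^-$, and $s'<3<x$. If $z$ is above its split value, $p$ is in the same way in the sector of $Y^-$, whose other requirement is also a lower bound less than $3$ on $x$.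

So it remains to cover each $p\in C\setminus M$ in the sector of a type I cap (Section 9, completed in Section 11) and in the sector of a type II cap (Section 10).

**On symmetry.** In the special case, the type I caps are the positive ones and the type II caps the negative ones; otherwise $o=0$, and negation sends $M$ to the center copy for $-C$. About $m$ we shall use only (5) and (C3). Therefore it suffices to treat $X^+$ among the type I caps and $Z^-$ among the type II caps.

## 9. The sector of a type I cap

Let $X^+$ be of type I, and $p=(x,y,z)\in C\setminus M$ with $y,z\le-\frac D2\le0$.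

**Step 2: locate $p$.** We claim $y,z\ge-17$ and $x>L-18\varepsilon$.

If $y<-17$, Lemma 1 gives $x\le17$, so $z=-x-y>0$, impossible; likewise for $z$.

Next, $x=|y|+|z|\ge0$. Since $p\notin M$, one of the six inequalities defining the hexagon part of $M$ fails. By (5), $x<m_x-2L<0$ is impossible, and so are $y>m_y>0$ and $z>m_z>0$. So either $x>m_x\ge L-18\varepsilon$, or $y<m_y-2L\le-L+9\varepsilon$, or $z<m_z-2L\le-L+9\varepsilon$. In the last two cases $x\ge\max(|y|,|z|)>L-9\varepsilon$.

**Step 3: $X^+$ not large.** Here $D=0$. By (3) the copy contains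
$$\{L-40\varepsilon\le x\le3L-40\varepsilon,\ \ -2L+20\varepsilon\le y,z\le20\varepsilon\}.$$
By Step 2, $x>L-18\varepsilon\ge L-40\varepsilon$; by (C2), $x\le17+13-43\varepsilon=3L-40\varepsilon$. Finally $y,z\le0$ and $y,z\ge-17\ge-20+22\varepsilon=-2L+20\varepsilon$. So $p$ is covered.

**Step 4: $X^+$ large.** By (3) the copy contains
$$\{L+D\le x\le3L+D,\ \ -2L-\tfrac D2\le y,z\le-\tfrac D2\}.$$
With $h$ the height of $X^+$, $x\le17+h=3L+D$, since $3L+D=30-3\varepsilon+h-13+3\varepsilon$. Also $y,z\ge-17\ge-2L-\frac D2$. So $p$ is covered if $x\ge L+D$.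

Otherwise put $\xi=L+D-x>0$. By (4) with $a=(3L+D,-\frac D2,-\frac D2)$, $p$ is covered if
$$y\le-\tfrac D2-\tfrac RA\xi\quad\text{and}\quad z\le-\tfrac D2-\tfrac SA\xi .$$
If this fails, call $p$ *exceptional*: *toward $Z^-$* if $y>-\frac D2-\frac RA\xi$, and *toward $Y^-$* if $z>-\frac D2-\frac SA\xi$. By Step 2, $0<\xi<D+18\varepsilon\le4+21\varepsilon<5$. Both neighbors of a large cap are of type II, and exceptional points will be covered in Section 11 by the copy of that neighbor.

*Exceptional points exist.* Take $C=F$, $\varepsilon=0$. The copy for $X^+$ is $(23,-\frac{23}2,-\frac{23}2)-\frac{10}{17}F$. Let $p=(11,\,-1.55,\,-9.45)\in F$. It is not in $M\subset\{x\le10\}$, and it is in the sector $\{y,z\le-1.5\}$ of $X^+$. Here $\xi=13-11=2$ and $-\frac D2-\frac RA\xi=-1.5-\frac2{16}=-1.625<y$. So $p$ is exceptional toward $Z^-$. It is not in the copy: relative to the center it is $(-12,\,9.95,\,2.05)$, and multiplying by $-\frac{17}{10}$ gives $(20.4,\,-16.915,\,-3.485)$, which violates $16(y+17)\ge x-17$, because $1.36<3.4$.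

The copy of $Z^-$ covers this point. By Section 6, $u=(18.5,\,19.25,\,-7.75)$ and $\ell_y=-0.75$. The point lies below $\ell_y$, outside the hexagon part. But $Y^+$ is full, so its tip part, which is (4) for $Y^+$ with both slopes equal to $0$, contains all points with $y\le\ell_y$, $x\le18.5$, $z\le-7.75$, and $p$ is one of them.

## 10. The sector of a type II cap

Let $Z^-$ be of type II, and $p=(x,y,z)\in C\setminus M$ with $x\ge-\frac{D_Y}2$, $y\ge-\frac{D_X}2$. We show that $p$ is in the copy of $Z^-$.

**Step 5: bounds that hold with a margin.** We have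
$$y\le17+\tfrac{D_Y}2=u_y-\tfrac{E_X}4,\qquad x\le17+\tfrac{D_X}2=u_x-\tfrac{E_Y}4,\qquad z\ge-21\ge\ell_z .$$
For the first: if $y>17$, Lemma 1 gives $z\ge-17$, so $y=-x-z\le\frac{D_Y}2+17$. The second is symmetric. The third holds since a type II cap has height at most $4$, and $\ell_z\le-25$ by (6).

**Step 6: the upper bound for $z$.** This is where it matters that $p$ is outside $M$. We claim
$$z\le u_z-\tfrac{E_X+E_Y}8. \tag{8}$$
Since $p\notin M$, one of the six inequalities for the hexagon part of $M$ fails. By (2), $x,y\ge-2-\frac32\varepsilon>-3$ and $z=-x-y\le\frac{D_X+D_Y}2\le4+3\varepsilon<5$. By (5), each $m_i>9$ and each $m_i-2L<-9$. So the only possible failures are $x>m_x$, $y>m_y$, $z<m_z-2L$.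

If $x>m_x$, then by (C3), (2) and (6)
$$\begin{aligned} z=-x-y&<-10-8\varepsilon+\tfrac{E_X+E_Y}8+\tfrac{D_X}2\\ &\le-10-8\varepsilon+\tfrac{E_X+E_Y}8+2+\tfrac32\varepsilon-\tfrac{E_X}2\\ &\le-8-6\varepsilon+\tfrac{E_X+E_Y}8\ \le\ u_z-\tfrac{E_X+E_Y}8 .\end{aligned}$$
The case $y>m_y$ is symmetric. If $z<m_z-2L$, then
$$z<-L+9\varepsilon=-10+10\varepsilon\le-9\le-8-6\varepsilon\le u_z-\tfrac{E_X+E_Y}8,$$
where the last inequality is (6) together with $E_X,E_Y\ge0$.

**Step 7: cover $p$.** If $x\ge\ell_x$ and $y\ge\ell_y$, then Steps 5 and 6 put $p$ in the hexagon part of the copy.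

Suppose $x<\ell_x$ and put $\xi=\ell_x-x>0$. Using $x\ge-\frac{D_Y}2$, (7) and (2),
$$\xi\le\ell_x+\tfrac{D_Y}2\le-1+\tfrac72\varepsilon-\tfrac{E_X}2+\tfrac{E_Y}4+2+\tfrac32\varepsilon-\tfrac{E_Y}2=1+5\varepsilon-\tfrac{E_X}2-\tfrac{E_Y}4\le\tfrac54 .$$
If $E_X$ were $4$, the middle expression would be negative, since $1+5\varepsilon<2$. So $E_X<4$. Caps that are not large have $E=4$, hence $X^+$ is large. Its tip is therefore available, with $R,S\le E_X$ and $A\ge13$, so
$$\tfrac RA\xi,\ \tfrac SA\xi\ \le\ \tfrac{5/4}{13}E_X\le\tfrac{E_X}8 .$$
By Step 5, $y\le u_y-\frac{E_X}4\le u_y-\frac RA\xi$, and by (8), $z\le u_z-\frac{E_X}8\le u_z-\frac SA\xi$. Since $\xi=u_x-2L-x\ge0$, statement (4) with $a=u$ puts $p$ in the copy. It does not matter whether $y\ge\ell_y$ here, since (4) has no lower bounds on $y$ and $z$.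

The case $y<\ell_y$ is symmetric: use the tip of $Y^+$, and $x\le u_x-\frac{E_Y}4$.

## 11. Exceptional points

It remains to cover the exceptional points of Step 4. By symmetry (permutations carry any pair of a positive cap and a neighbor to any other) let $Y^+$ be large with height $B$ and tip
$$(-17+\mu,\ 17+B,\ -17+\nu),\qquad \mu,\nu\ge0,\quad \mu+\nu=E_Y,\quad B\ge13,$$
and let $p=(x,y,z)\in C\setminus M$ be in the sector of $Y^+$, so $x,z\le-\frac{D_Y}2$, and exceptional toward $Z^-$:
$$0<\xi_Y:=L+D_Y-y<5,\qquad x>-\tfrac{D_Y}2-\tfrac\mu B\xi_Y .$$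
The cap $Z^-$ is of type II. We show that $p$ is in the copy of $Z^-$.

**Step 8: $p$ is only slightly outside the sector of $Z^-$.** By Step 2, $y>L-18\varepsilon>9$. Since $\frac\mu B\xi_Y\le\frac5{13}E_Y$ and $\frac{D_Y}2\le2+\frac32\varepsilon-\frac{E_Y}2$ by (2),
$$x>-2-\tfrac32\varepsilon+\bigl(\tfrac12-\tfrac5{13}\bigr)E_Y=-2-\tfrac32\varepsilon+\tfrac3{26}E_Y. \tag{9}$$
So the constant in the lower bound for $x$ is the same as in Section 10; only the gain from $E_Y$ is smaller.

**Step 9: (8) holds for $p$.** Since $p\notin M$ and $x,z\le0<y$, one of $y>m_y$, $x<m_x-2L$, $z<m_z-2L$ holds. The second contradicts (9), as $m_x-2L<-9$ and $x>-3$. If $y>m_y$, then by (9), (C3) and (6)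
$$z=-x-y<2+\tfrac32\varepsilon-10-8\varepsilon+\tfrac{E_X+E_Y}8\le-8-6\varepsilon+\tfrac{E_X+E_Y}8\le u_z-\tfrac{E_X+E_Y}8 .$$
If $z<m_z-2L$, then, exactly as in Step 6, $z<-10+10\varepsilon\le-9\le-8-6\varepsilon\le u_z-\frac{E_X+E_Y}8$.

**Step 10: the other bounds.** Since $\xi_Y>0$, (2) gives $y<L+D_Y\le10-\varepsilon+4+3\varepsilon=14+2\varepsilon\le u_y-1$, as $u_y\ge17$. By (7), $\ell_y\le-1+\frac72\varepsilon+1<9<y$. Further, $x\le0<u_x$, and $z=-x-y\ge-y>-15>\ell_z$.

**Step 11: cover $p$.** If $x\ge\ell_x$, Steps 9 and 10 put $p$ in the hexagon part of the copy of $Z^-$. Otherwise put $\xi=\ell_x-x>0$. By (7) and (9),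
$$\xi<1+5\varepsilon-\tfrac{E_X}2+\bigl(\tfrac14-\tfrac3{26}\bigr)E_Y .$$
Here $\frac14-\frac3{26}=\frac7{52}$ and $E_Y\le4$, so
$$\xi<1+0.05+\tfrac7{13}-\tfrac{E_X}2<1.6-\tfrac{E_X}2 .$$
As $\xi>0$, we get $E_X<3.2$, so $X^+$ is large, with $R,S\le E_X$ and $A\ge13$. Also $\xi<1.6$, hence
$$\tfrac RA\xi,\ \tfrac SA\xi\ \le\ \tfrac{1.6}{13}E_X\le\tfrac{E_X}8\le\tfrac12 .$$
Thus $y\le u_y-1\le u_y-\frac RA\xi$ by Step 10, and $z\le u_z-\frac{E_X}8\le u_z-\frac SA\xi$ by (8). Statement (4) with $a=u$ puts $p$ in the copy of $Z^-$.

Every point of $C$ is therefore in $M$ or in one of the six other copies. This proves the Proposition, and with it Theorems 1 and 2. ∎
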